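
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Parity conditions on cuts do not determine\\ the vertex-distinguishing chromatic index}


\begin{abstract}
A vertex-distinguishing edge-coloring of a graph is a proper edge-coloring in which distinct vertices see distinct sets of colors. Counting vertices of each degree, and then counting color incidences modulo~$2$ on every vertex set $X$, gives a lower bound $k''(G)$ for the number of colors needed. It was conjectured that this bound is always attained. We disprove the conjecture: for every $k=2^m\ge 64$ we construct a connected graph $G$ with $k''(G)=k$ that has no vertex-distinguishing edge-coloring with $k$ colors. The construction encodes a $k$-regular multigraph $Q$ in $G$ in such a way that a vertex-distinguishing edge-coloring of $G$ with $k$ colors would yield a proper $k$-edge-coloring of $Q$, whereas all parity conditions on $G$ hold as soon as $Q$ has an even number of vertices and at least $k$ edges in every odd cut. A multigraph built on the Petersen graph satisfies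 these two conditions without being $k$-edge-colorable.
\end{abstract}

\section{The question}

\subsection*{Colorings and counting bounds}

Let $G$ be a finite simple graph with a proper edge-coloring, and let $S(v)$ be the set of colors on the edges incident to the vertex $v$. The coloring is \emph{vertex-distinguishing}, or a \emph{vde-coloring}, if the sets $S(v)$ are pairwise distinct. Two isolated vertices both have $S(v)=\emptyset$, and the two ends of a $K_2$ component have the same set, so these configurations must be excluded. Call $G$ \emph{nice} if it has no component $K_2$ and at most one isolated vertex. For a nice graph it suffices to give all edges different colors: two vertices with the same nonempty color set would then be incident to exactly the same edges, and so would form a $K_2$ component. Thus a vde-coloring exists exactly when $G$ is nice. For nice $G$ let $\chi'_{\mathrm{vd}}(G)$ be the least number of colors in a vde-coloring.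

What forces $\chi'_{\mathrm{vd}}(G)$ to be large? Write $[k]=\{1,\dots,k\}$, let $d(v)$ be the degree of $v$, let $n_j$ be the number of vertices of degree $j$, and let $\delta$ and $\Delta$ be the minimum and maximum degree. A vde-coloring with colors in $[k]$ gives the vertices distinct subsets of $[k]$ of the prescribed sizes. We call any family of distinct sets $S(v)\subseteq[k]$, $v\in X$, with $|S(v)|=d(v)$ an \emph{assignment} on $X\subseteq V(G)$. We denote its symmetric difference by
\[
S^{\oplus}(X)=\bigoplus_{v\in X}S(v),
\]
the set of colors lying in an odd number of the sets $S(v)$, $v\in X$. Three lower bounds suggest themselves.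

\begin{itemize}
\item $k(G)$ is the least $k$ with $\binom kj\ge n_j$ for all $\delta\le j\le\Delta$. This asks only that there be enough sets of each size.
\item $k'(G)$ is the least $k$ for which there is an assignment on $V(G)$ with $S^{\oplus}(V(G))=\emptyset$. In a coloring every color $c$ covers an even number of vertices, because each edge of color $c$ has two ends.
\item $k''(G)$ is the least $k$ such that for every $X\subseteq V(G)$ there is an assignment on $X$ with
\begin{equation}\label{eq:cut}
|S^{\oplus}(X)|\le |E(X,X^c)|,
\end{equation}
where $E(X,X^c)$ is the set of edges between $X$ and $X^c=V(G)\setminus X$. In a coloring, the edges of color $c$ inside $X$ cover an even number of vertices of $X$. So if $c\in S^{\oplus}(X)$, then some edge of color $c$ lies in $E(X,X^c)$, and \eqref{eq:cut} follows.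
\end{itemize}

The explanations just given, and the choice $X=V(G)$ in \eqref{eq:cut}, show that
\begin{equation}\label{eq:chain}
\chi'_{\mathrm{vd}}(G)\ge k''(G)\ge k'(G)\ge k(G).
\end{equation}
It is also known that $k''(G)\le k(G)+1$ \cite{source}; we shall not use this.

\begin{example}\label{ex:small}
The parameters differ already for small graphs. Each color lies in exactly three of the six $2$-subsets of $[4]$, so the symmetric difference of all of them is $[4]$. Hence the $6$-cycle $C_6$, for which $k(C_6)=4$, has $k'(C_6)\ge5$. Coloring its edges cyclically by $1,2,3,1,4,5$ gives the distinct sets $12,23,13,14,45,15$, so $\chi'_{\mathrm{vd}}(C_6)=k''(C_6)=k'(C_6)=5$.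

Now let $G$ be the disjoint union of $C_6$ and $K_4$. Again $k(G)=4$. With four colors the vertices of $C_6$ use all $2$-subsets and those of $K_4$ use all $3$-subsets of $[4]$. Each color lies in three of the $3$-subsets, so both symmetric differences are $[4]$. They cancel, and $k'(G)=4$. But $X=V(C_6)$ violates \eqref{eq:cut} with four colors, since no edge leaves $X$. So $k''(G)\ge5$: the parameter $k''$ detects obstructions that are local to a part of the graph.
\end{example}

Since $k''$ takes every vertex set into account, one may hope that nothing else can go wrong.

\medskip
\noindent\textbf{Conjecture} (see \cite{source}). \emph{For all nice graphs $G$, $\chi'_{\mathrm{vd}}(G)=k''(G)$.}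

\subsection*{The answer}

\begin{theorem}\label{thm:main}
Let $k=2^m\ge 64$. There is a connected nice graph $G$ with
\[
k(G)=k'(G)=k''(G)=k<\chi'_{\mathrm{vd}}(G).
\]
Moreover, assignments of subsets of $[k]$ to $V(G)$ exist, and every one of them satisfies \eqref{eq:cut} for all $X\subseteq V(G)$ simultaneously.
\end{theorem}

So the conjecture is false. By the last sentence, it remains false if $k''$ is strengthened by requiring one assignment to work for all $X$ at once.

\section{The idea: full degree classes behave like single vertices}\label{sec:idea}

Condition \eqref{eq:cut} resembles a familiar one. Let $Q$ be a $k$-regular loopless multigraph. In a proper $k$-edge-coloring of $Q$ every color appears at every vertex, so each color class is a perfect matching. A perfect matching uses an edge of every cut one side of which is odd. Hence a $k$-edge-colorable $Q$ has at least $k$ edges in each such cut. For a graph or multigraph $H$ and $A\subseteq V(H)$ let $e_H(A)$ denote the number of edges of $H$, counted with multiplicity, between $A$ and $V(H)\setminus A$.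

\begin{definition}
A \emph{$k$-graph} is a $k$-regular loopless multigraph $Q$ with an even number of vertices such that $e_Q(T)\ge k$ for every $T\subseteq V(Q)$ with $|T|$ odd.
\end{definition}

A $k$-graph need not be $k$-edge-colorable; the Petersen graph is an example for $k=3$ (see Remark~\ref{rem:three}). We shall encode a $k$-graph $Q$ in a simple graph $G$ so that a vde-coloring of $G$ with $k$ colors yields a $k$-edge-coloring of $Q$, while the conditions \eqref{eq:cut} for $G$ follow from the cut condition on $Q$. Each vertex of $Q$ must be replaced by a piece of $G$ with $k$ outgoing edges that are forced to receive $k$ different colors. The force comes from the effect seen in Example~\ref{ex:small}.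

\begin{example}[A piece for $k=4$]\label{ex:toy}
Suppose that $G$ has a vde-coloring with colors in $[4]$ and has exactly six vertices of degree $2$, and that these induce two disjoint paths $a_1a_2a_3$ and $b_1b_2b_3$. Each of $a_1,a_3,b_1,b_3$ has one further edge, leading out of the piece. The six vertices have different $2$-subsets of $[4]$ as color sets, so all six $2$-subsets occur, and each color appears at exactly three vertices of the piece. An edge inside the piece covers two of its vertices, an outgoing edge covers one. So each color appears on an odd number of outgoing edges. There are four outgoing edges and four colors, and hence \emph{each color appears on exactly one outgoing edge}.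

For instance, one may color the four edges along the first path (outgoing, inner, inner, outgoing) by $1,2,3,4$ and those along the second by $3,1,4,2$. The color sets are $12,23,34$ and $13,14,24$, and the outgoing colors are $1,4,3,2$. By contrast, the colors $1,2,3,1$ on the first path leave the sets $14,24,34$ for the second. These cannot be placed there: the two inner edges have different colors, so the middle set would have to share one of its colors with one end set and its other color with the other end set, but any two of these three sets share only the color~$4$.
\end{example}

In general we take all $\binom kj$ vertices of one degree $j$ as a piece. For the argument to work each color must lie in an odd number of $j$-subsets of $[k]$. This can fail: for $k=3$, $j=2$ each color lies in two of them. It never fails when $k$ is a power of $2$.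

\begin{lemma}\label{lem:parity}
Let $k=2^m$ and $1\le j\le k$. Each $c\in[k]$ lies in an odd number of $j$-subsets of $[k]$. Hence the symmetric difference of all $j$-subsets of $[k]$ is $[k]$.
\end{lemma}

\begin{proof}
The number in question is $\binom{k-1}{j-1}$. Over the field with two elements, $(1+x)^2=1+x^2$, and by repeated squaring
\[
(1+x)^{2^m}=1+x^{2^m}=(1+x)\bigl(1+x+\dots+x^{2^m-1}\bigr).
\]
Cancel one factor $1+x$: all coefficients of $(1+x)^{k-1}$ are equal to $1$ modulo $2$.
\end{proof}

Different pieces will have different degrees. Then color sets from different pieces are automatically distinct, and each piece by itself has to exhaust all subsets of its size. With ten pieces, one for each vertex of a multigraph on the Petersen graph, we need ten degrees; this is one reason why $k$ is not small. The other reason is that $k''$ tests \emph{all} sets $X$, including those that cut through pieces. (In Example~\ref{ex:toy}, only two edges leave the first path.) We therefore make the pieces so well connected that a cut through a piece has at least $k$ edges and is harmless, unless it separates a single vertex of the piece; such cuts are treated directly in Section~\ref{sec:cuts}.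

Theorem~\ref{thm:main} follows from the next two results.

\begin{theorem}\label{thm:reduction}
Let $k=2^m\ge64$ and let $Q$ be a $k$-graph with $2\le n\le k/4-2$ vertices. There is a nice simple graph $G$, connected if $Q$ is connected, such that:
\begin{enumerate}
\item[(1)] $k(G)=k$. There are assignments of subsets of $[k]$ to $V(G)$, and every such assignment satisfies $|S^{\oplus}(X)|\le|E(X,X^c)|$ for all $X\subseteq V(G)$ simultaneously. Hence $k(G)=k'(G)=k''(G)=k$.
\item[(2)] If $G$ has a vde-coloring with at most $k$ colors, then $Q$ has a proper $k$-edge-coloring.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:petersen}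
For every even $k\ge4$ there is a connected $k$-graph $Q_k$ on $10$ vertices that has no proper $k$-edge-coloring.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:reduction} and~\ref{thm:petersen}]
Since $k\ge64$, we have $10\le k/4-2$, so Theorem~\ref{thm:reduction} applies to $Q=Q_k$ and gives a connected nice graph $G$. By part (1), $k(G)=k'(G)=k''(G)=k$, together with the statement about assignments. A vde-coloring of $G$ with at most $k$ colors would give a proper $k$-edge-coloring of $Q_k$ by part (2), and there is none. So $\chi'_{\mathrm{vd}}(G)\ge k+1$.
\end{proof}

\section{The multigraph: proof of Theorem~\ref{thm:petersen}}\label{sec:petersen}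

Let $P$ be the Petersen graph with vertices $o_i,\iota_i$ ($i\in\mathbb Z_5$) and edges $o_io_{i+1}$, $\iota_i\iota_{i+2}$, $o_i\iota_i$. Let $M=\{o_i\iota_i: i\in\mathbb Z_5\}$. The graph $P-M$ consists of the outer $5$-cycle $C_1$ on the $o_i$ and the inner $5$-cycle $C_2$ on the $\iota_i$. Let $Q_k$ be obtained from $P$ by giving each edge of $M$ multiplicity $k-2$ and every other edge multiplicity $1$ (Figure~\ref{fig:Q}). Then $Q_k$ is connected and loopless, has ten vertices, and is $k$-regular, as each vertex has degree $(k-2)+2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \i in {0,1,2,3,4} {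
  \draw (90+72*\i:2) -- (162+72*\i:2);
  \draw (90+72*\i:1) -- (234+72*\i:1);
  \draw[line width=2.4pt] (90+72*\i:1) -- (90+72*\i:2);
}
\foreach \i in {0,1,2,3,4} {
  \fill (90+72*\i:2) circle (2.2pt);
  \fill (90+72*\i:1) circle (2.2pt);
  \node at (90+72*\i:2.35) {$o_{\i}$};
  \node at (107+72*\i:1.2) {$\iota_{\i}$};
}
\end{tikzpicture}
\caption{The multigraph $Q_k$: the Petersen graph in which each of the five thick edges $o_i\iota_i$ (the matching $M$) stands for $k-2$ parallel edges, and the ten thin edges, forming two $5$-cycles, are single.}
\label{fig:Q}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:petersen}]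
\emph{Odd cuts.} Let $|T|$ be odd. Then $T$ is not a union of edges of the perfect matching $M$, so some edge of $M$ crosses the cut, and it contributes at least $k-2$ edges of $Q_k$. If $T$ contains some but not all vertices of $C_1$, or some but not all of $C_2$, then at least two edges of that cycle cross as well, and $e_{Q_k}(T)\ge k$. Otherwise $T$, being odd, is $V(C_1)$ or $V(C_2)$, and $e_{Q_k}(T)=5(k-2)\ge k$. So $Q_k$ is a $k$-graph.

\emph{No proper $k$-edge-coloring.} In such a coloring each color class is a perfect matching of $Q_k$ and thus corresponds to a perfect matching $N$ of $P$. We determine how many edges $N$ can have outside $M$. The vertices of $C_1$ not covered by $N\cap M$ are paired up by edges of $C_1$. As $|V(C_1)|=5$, the number $|N\cap M|$ is odd.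

Suppose that $|N\cap M|=3$. The two vertices of $C_1$ not covered by $N\cap M$ are joined by an edge of $N$, so they are $o_i,o_{i+1}$ for some $i$. The vertices of $C_2$ not covered by $N\cap M$ are then $\iota_i,\iota_{i+1}$, and these must be joined by an edge of $N$ as well. But they are not adjacent, since neighbors on $C_2$ have indices differing by $\pm2$. So $|N\cap M|\in\{1,5\}$, and $N$ has $4$ or $0$ edges outside $M$.

The ten edges outside $M$ have multiplicity $1$, so each lies in exactly one color class. Therefore $10$ is a sum of terms equal to $4$ or $0$, which is impossible.
\end{proof}

\begin{remark}\label{rem:three}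
The proof does not use that $k$ is even and works verbatim for $k=3$, where $Q_3$ is the Petersen graph itself.
\end{remark}

\section{The graph $G$}\label{sec:construction}

Throughout the rest of the paper $k=2^m\ge64$, and $Q$ is a $k$-graph with $2\le n\le k/4-2$ vertices. The set $\{3k/4+1,\dots,k-2\}$ has $k/4-2$ elements. Choose an $n$-element subset $J$ of it and identify $V(Q)$ with $J$. The vertex $j\in J$ of $Q$ will be replaced by a piece $W_j$ in which all vertices have degree $j$ in $G$.

\subsection*{The pieces}

Fix $j\in J$. We need a simple graph on exactly $\binom kj$ vertices that is almost $j$-regular and has no small cuts except around single vertices. A circulant graph with a few edges removed serves. Let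
\[
N=\binom kj\ge\binom k2>2k,\qquad h=\lfloor j/2\rfloor ,
\]
where the first inequality holds because $2\le j\le k-2$. Let $R_j$ be the graph on $\mathbb Z_N$ in which $x$ and $y$ are adjacent if and only if $x-y\in\{\pm1,\dots,\pm h\}$ or, when $j$ is odd, $x-y=N/2$. For odd $j$ the number $N$ is indeed even, because $jN=k\binom{k-1}{j-1}$ is even. Since $2h+2\le j+2\le k$, we have $N>2k>2h+2$, so the listed differences are distinct and nonzero. Hence $R_j$ is simple and $j$-regular.

To make room for outgoing edges, delete from $R_j$ the $k/2$ disjoint edges $\{2i,2i+1\}$, $0\le i<k/2$. Call the result $W_j$. The $k$ vertices $0,\dots,k-1$ are the \emph{ports} of $W_j$. They have degree $j-1$ in $W_j$, and all other vertices have degree $j$.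

\subsection*{Putting the pieces together}

Let $G$ be the disjoint union of the $W_j$, $j\in J$, together with the following \emph{external} edges: for each edge of $Q$ joining $i$ and $j$ we add an edge between a port of $W_i$ and a port of $W_j$, in such a way that every port is used exactly once. This is possible because each vertex of $Q$ has degree $k$, $Q$ has no loops, and each piece has $k$ ports. Each vertex of $G$ is on at most one external edge, and external edges join different pieces. So $G$ is simple even where $Q$ has parallel edges. All vertices of $W_j$ have degree $j$ in $G$, and therefore
\[
n_j=\binom kj\ \text{ for } j\in J,\qquad n_j=0\ \text{ for } j\notin J .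
\]
Since $\delta(G)>1$, the graph $G$ is nice. Contracting each $W_j$ to a single vertex turns the external edges into $Q$. In particular, since each $W_j$ is connected by Lemma~\ref{lem:conn} below, $G$ is connected whenever $Q$ is.

\subsection*{Cuts through a piece}

\begin{lemma}\label{lem:conn}
Let $\emptyset\ne A\subsetneq V(W_j)$ and $A^c=V(W_j)\setminus A$.
\begin{enumerate}
\item[(i)] If $|A|=1$ or $|A^c|=1$, then $e_{W_j}(A)\ge j-1$.
\item[(ii)] If $|A|\ge2$ and $|A^c|\ge2$, then $e_{W_j}(A)\ge k$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (i) holds because $W_j$ has minimum degree $j-1$. In part (ii) the sets $A$ and $A^c$ play symmetric roles. Recall that $j\ge 3k/4+1$.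

\emph{One side is small.} Let $2\le a\le j-2$, where $a=|A|$; the case $2\le|A^c|\le j-2$ is the same with the sides exchanged. The degrees in $A$ add up to at least $a(j-1)$, and edges inside $A$ account for at most $a(a-1)$ of this. Hence
\[
e_{W_j}(A)\ge a(j-1)-a(a-1)=a(j-a)\ge 2(j-2)\ge\tfrac{3k}2-2\ge k,
\]
where we used that the concave function $a\mapsto a(j-a)$ is smallest on $[2,j-2]$ at the endpoints.

\emph{Both sides are large: $|A|,|A^c|\ge j-1$.} Only $k/2$ edges were deleted from $R_j$, so it suffices to show $e_{R_j}(A)\ge 3k/2$. For $x\in\mathbb Z_N$ let $I_x=\{x,x+1,\dots,x+h\}$. This \emph{window} is a clique of $R_j$ on $h+1$ vertices. The idea is as follows. Either some window is divided as evenly as possible between $A$ and $A^c$ and has many cut edges inside it, or one of the two sides contains no window, and then each vertex of that side has cut edges in both directions. In detail, let $t(x)=|A\cap I_x|$. Moving from $I_x$ to $I_{x+1}$ removes one vertex and adds one, so $|t(x+1)-t(x)|\le1$.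

\emph{Case 1: $t$ takes both values $0$ and $h+1$.} As $t$ changes by at most $1$ in each step, $t(x)=\lceil(h+1)/2\rceil$ for some $x$. The clique $I_x$ then contains $\lceil(h+1)/2\rceil\lfloor(h+1)/2\rfloor=\lfloor(h+1)^2/4\rfloor$ cut edges. Now $h+1\ge(j+1)/2\ge 3k/8+1$, and $k\ge64$, so this number is at least
\[
\frac{(3k/8+1)^2-1}{4}=\frac{9k^2}{256}+\frac{3k}{16}\ge\frac94k>\frac32k .
\]

\emph{Case 2: $t$ omits the value $h+1$ or the value $0$.} If $t$ omits $h+1$, then $A$ contains no window; if $t$ omits $0$, then $A^c$ contains none. By symmetry assume that $A$ contains none. Let $x\in A$. Each of $I_x$ and $I_{x-h}=\{x-h,\dots,x\}$ is a clique containing $x$ and contains an element of $A^c$. These two elements are neighbors of $x$, and they are distinct because $I_x\cap I_{x-h}=\{x\}$, as $N>2h+1$. So every $x\in A$ is on at least two cut edges, and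
\[
e_{R_j}(A)\ge2|A|\ge2(j-1)\ge\tfrac{3k}2 . \qedhere
\]
\end{proof}

\section{Colorings of $G$ contract to colorings of $Q$}\label{sec:contract}

\begin{proof}[Proof of Theorem~\ref{thm:reduction}, part (2)]
This is the argument of Example~\ref{ex:toy}. Suppose that $G$ has a vde-coloring with at most $k$ colors; we may take the colors in $[k]$. Fix $j\in J$. The $\binom kj$ vertices of $W_j$ have distinct $j$-subsets of $[k]$ as color sets, so every $j$-subset occurs. By Lemma~\ref{lem:parity}, for each color $c$ the number of vertices of $W_j$ incident with an edge of color $c$ is odd. The edges of color $c$ inside $W_j$ form a matching and cover an even number of these vertices. The remaining ones are covered by external edges of color $c$ at $W_j$, each of which has exactly one end in $W_j$. So the number of external edges of color $c$ at $W_j$ is odd, and in particular at least $1$.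

There are exactly $k$ external edges at $W_j$ and $k$ colors, so each color occurs exactly once on them. This holds for every $j\in J$. Hence contracting each $W_j$ to a vertex turns the coloring of the external edges into a proper $k$-edge-coloring of $Q$.
\end{proof}

\section{All parity conditions hold}\label{sec:cuts}

It remains to prove part (1) of Theorem~\ref{thm:reduction}. Sets $X$ that are unions of pieces are governed by the cuts of $Q$. By Lemma~\ref{lem:conn}, the only other sets that matter differ from a union of pieces in one vertex. For these the delicate case is that of an even number of pieces when the exceptional vertex is a port, because a port has only $j-1$ edges inside its piece. One additional cut edge then has to be found elsewhere. It exists because an even set of vertices of $Q$ has an even number of edges in its cut.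

\begin{proof}[Proof of Theorem~\ref{thm:reduction}, part (1)]
If $k_0<k$ and $j\in J$, then $\binom{k_0}j<\binom kj=n_j$. With $k$ colors we have $\binom kj=n_j$ for $j\in J$, and $n_j=0$ for all other $j$. So $k(G)=k$.

Assignments on $V(G)$ by subsets of $[k]$ exist: they are exactly the choices, for each $j\in J$, of a bijection from $V(W_j)$ to the set of $j$-subsets of $[k]$. Fix any assignment $S$. By Lemma~\ref{lem:parity},
\begin{equation}\label{eq:piece}
S^{\oplus}(V(W_j))=[k]\qquad\text{for every } j\in J .
\end{equation}
Let $X\subseteq V(G)$ and $e(X)=|E(X,X^c)|$. We claim that $|S^{\oplus}(X)|\le e(X)$. As $|S^{\oplus}(X)|\le k$, we may assume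
\[
e(X)<k .
\]

By Lemma~\ref{lem:conn}(ii), for each $j$ at most one vertex of $W_j$ lies in $X$ or at most one vertex of $W_j$ lies outside $X$. If $X$ splits $W_j$, that is, if both $X\cap V(W_j)$ and $V(W_j)\setminus X$ are nonempty, then $W_j$ contributes at least $j-1\ge 3k/4$ edges to the cut by Lemma~\ref{lem:conn}(i). This happens for at most one $j$, since two such $j$ would give $e(X)\ge 3k/2\ge k$. Hence there is a set $U=\bigcup_{j\in I}V(W_j)$ with $I\subseteq J$ such that one of the following holds, where $\oplus$ also denotes the symmetric difference of vertex sets. Note that all edges leaving $U$ are external, so $|E(U,U^c)|=e_Q(I)$.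

\medskip
\noindent\textbf{(a) $X=U$.} By \eqref{eq:piece}, $S^{\oplus}(X)$ is $\emptyset$ if $|I|$ is even and $[k]$ if $|I|$ is odd. For $|I|$ even there is nothing to show. For $|I|$ odd, $e(X)=e_Q(I)\ge k$ because $Q$ is a $k$-graph, contrary to $e(X)<k$.

\medskip
\noindent\textbf{(b) $X=U\oplus\{v\}$ with $v\in V(W_l)$, where $v$ is the only vertex of $W_l$ on its side of the cut.} Thus $X=U\cup\{v\}$ with $l\notin I$, or $X=U\setminus\{v\}$ with $l\in I$. In either case
\[
S^{\oplus}(X)=S^{\oplus}(U)\oplus S(v),
\]
and all edges of $W_l$ at $v$ lie in $E(X,X^c)$. In particular $e(X)\ge l-1$.

\emph{$|I|$ odd.} Then $S^{\oplus}(U)=[k]$ by \eqref{eq:piece}, and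
\[
|S^{\oplus}(X)|=|[k]\setminus S(v)|=k-l\le\tfrac k4-1\le l-1\le e(X).
\]

\emph{$|I|$ even.} Then $S^{\oplus}(U)=\emptyset$ and $|S^{\oplus}(X)|=|S(v)|=l$, so we need $e(X)\ge l$. If all $l$ edges of $G$ at $v$ are in $E(X,X^c)$, we are done. Otherwise $v$ is a port, and its external edge $f$ is not in $E(X,X^c)$. Passing from $X$ to $U$ moves only $v$ to the other side, so it changes the cut status of exactly the edges at $v$. Hence $f\in E(U,U^c)$, and $e_Q(I)=|E(U,U^c)|\ge1$. On the other hand, adding the degrees in $Q$ of the vertices in $I$ counts each edge inside $I$ twice and each edge leaving $I$ once, so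
\[
e_Q(I)\equiv k|I|\equiv0\pmod2,
\]
since $|I|$ is even. So $|E(U,U^c)|\ge2$, and there is an edge $f'\ne f$ in $E(U,U^c)$. It is external, and it is not incident with $v$, because $f$ is the only external edge at $v$. So its cut status is the same for $X$ as for $U$, that is, $f'\in E(X,X^c)$. Together with the $l-1$ edges of $W_l$ at $v$ this gives $e(X)\ge l$.

\medskip
This proves the claim. Restricting $S$ to each $X$ shows $k''(G)\le k$. Since $k''(G)\ge k'(G)\ge k(G)=k$ by \eqref{eq:chain}, all three parameters equal $k$.
\end{proof}

\begin{remark}
We have not determined $\chi'_{\mathrm{vd}}(G)$ for the graphs constructed here. The argument shows that $\chi'_{\mathrm{vd}}(G)\ge k''(G)+1$, which is what the disproof needs.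
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} ``Panos M. Pardalos'', \texttt{https://github.com/SYSU-Jmiao/bookshelf}.
\end{thebibliography}

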